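# Landau's inequality on the line and on the integers: the constants differ unless $p\in\{1,2,\infty\}$

## 1. Two Landau constants

**Definition (difference operator).** For a sequence $x=\{x_j\}_{j\in\mathbb Z}$ put $\|x\|_p=\big(\sum_j|x_j|^p\big)^{1/p}$ for $1\le p<\infty$ and $\|x\|_\infty=\sup_j|x_j|$. Let $\Delta x=\{x_{j+1}-x_j\}_{j\in\mathbb Z}$ and $\Delta^2=\Delta\circ\Delta$.

*Example.* For the 4-periodic sequence $x=(\ldots,0,1,0,-1,\ldots)$ one period of $\Delta x$ is $1,-1,-1,1$ and one period of $\Delta^2x$ is $-2,0,2,0$.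

**Definition (discrete constant).** $C(p,\mathbb Z)$ is the smallest $C$ such that
$$\|\Delta x\|_p\le C\,\|x\|_p^{1/2}\,\|\Delta^2x\|_p^{1/2}$$
for all $x\in l^p(\mathbb Z)$ with $\Delta^2x\in l^p(\mathbb Z)$.

*Example (two lower bounds).* Let $1\le p<\infty$. The periodic sequence above is not in $l^p$, so cut it off to zero outside $N$ periods. The sums of $|x_j|^p$, $|(\Delta x)_j|^p$, $|(\Delta^2x)_j|^p$ become $2N+O(1)$, $4N+O(1)$, $2\cdot2^pN+O(1)$. Letting $N\to\infty$,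
$$C(p,\mathbb Z)^{2p}\ge\frac{4^2}{2\cdot2\cdot2^p}=2^{2-p}.$$
For $(\ldots,1,1,-1,-1,\ldots)$ one period of $\Delta x$ is $0,-2,0,2$ and one of $\Delta^2x$ is $-2,2,2,-2$. The sums over a period are $4$, $2\cdot2^p$, $4\cdot2^p$, and the same cut-off gives $C(p,\mathbb Z)^{2p}\ge\frac{4\cdot4^p}{16\cdot2^p}=2^{p-2}$. Together,
$$C(p,\mathbb Z)\ \ge\ 2^{|1/p-1/2|}\qquad(1\le p<\infty).\tag{1}$$

**Definition (continuous constant).** A function is *locally absolutely continuous* (locally AC) if on every compact interval it is the integral of an integrable derivative. $K(p,\mathbb R)$ is the smallest $K$ such that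
$$\|y'\|_p\le K\,\|y\|_p^{1/2}\,\|y''\|_p^{1/2}$$
for all $y\in L^p(\mathbb R)$ with $y'$ locally AC and $y''\in L^p(\mathbb R)$.

*Example.* $y=e^{-|t|}$ is not admissible, since $y'$ jumps at $0$. The function $y=e^{-t^2/2}$ is admissible. For $p=2$ we have $\|y\|_2^2=\sqrt\pi$, $\|y'\|_2^2=\int t^2e^{-t^2}=\frac12\sqrt\pi$ and $\|y''\|_2^2=\int(t^2-1)^2e^{-t^2}=\frac34\sqrt\pi$. So $\|y'\|_2^2/(\|y\|_2\|y''\|_2)=1/\sqrt3$.

We take as known:

- $C(2,\mathbb Z)=1=K(2,\mathbb R)$;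
- $C(1,\mathbb Z)=C(\infty,\mathbb Z)=\sqrt2=K(1,\mathbb R)=K(\infty,\mathbb R)$.

So the two constants agree at $p=1,2,\infty$. The question, raised in the paper "Landau's Inequality For The Difference Operator", is: **is $C(p,\mathbb Z)>K(p,\mathbb R)$ for $1<p<2$ and for $2<p<\infty$?**

**Theorem 1.** Yes. For every $p\in(1,2)\cup(2,\infty)$,
$$K(p,\mathbb R)\ <\ 2^{|1/p-1/2|}\ \le\ C(p,\mathbb Z).\tag{2}$$

**Corollary (classification).** $K(p,\mathbb R)\le2^{|1/p-1/2|}\le C(p,\mathbb Z)$ for $1\le p\le\infty$, and $K(p,\mathbb R)=C(p,\mathbb Z)$ exactly for $p\in\{1,2,\infty\}$. Moreover $K(p,\mathbb R)=2^{|1/p-1/2|}$ exactly for these $p$.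

The corollary is (2) together with the known values at $p=1,2,\infty$, where $2^{|1/p-1/2|}$ equals $\sqrt2,1,\sqrt2$. In (2) the second inequality is (1). The sequences have done their part, and what remains is an upper bound for $K(p,\mathbb R)$, a question about functions on the line. Three different estimates will share the work:

| range of $p$ | method | section |
|---|---|---|
| $(3,\frac{17}5]$ | integration by parts | 3 |
| $[\frac{17}5,\infty)$ | arcs, pointwise bound | 4 |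
| $(1,\frac{11}8]$ | arcs, averaged bound | 5 |
| $[\frac{11}8,2)$ and $(2,3]$ | a pointwise (verification) inequality | 6–8 |

Decimals below are rounded; each inequality checked numerically has a margin far larger than the rounding.

## 2. Three integrals and the target $R<2^{|p-2|}$

Let $1<p<\infty$, $p'=p/(p-1)$, let $y$ be admissible, and put
$$P=\int_{\mathbb R}|y'|^p,\qquad Q=\int_{\mathbb R}|y|^p,\qquad S=\int_{\mathbb R}|y''|^p.$$

**Step 1: $y'\in L^p$, and $y,y'\to0$ at $\pm\infty$.** This will justify every integration by parts. Let $y$ be real (otherwise treat real and imaginary parts). In $[t,t+\frac13]$ and in $[t+\frac23,t+1]$ there are points $a$ and $b$ where $|y|$ is at most its mean, so $|y(a)|+|y(b)|\le3\int_t^{t+1}|y|$. As $b-a\ge\frac13$, the mean value theorem gives $\xi\in(a,b)$ with $|y'(\xi)|\le9\int_t^{t+1}|y|$. Hence for all $r\in[t,t+1]$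
$$|y'(r)|\le9\int_t^{t+1}|y|+\int_t^{t+1}|y''|,\qquad |y(r)|\le|y(a)|+\int_t^{t+1}|y'|.$$
By Hölder the first right side is at most a constant times $\big(\int_t^{t+1}(|y|^p+|y''|^p)\big)^{1/p}$. It tends to $0$ as $t\to\pm\infty$, and its $p$-th power is integrable in $t$. So $y'\to0$ and $y'\in L^p$, and then the second bound gives $y\to0$.

**Step 2: real functions suffice.** Suppose $P\le\sqrt R\sqrt{QS}$ for real $y$. Then $P\le\frac{\sqrt R}2(\lambda Q+\lambda^{-1}S)$ for real $y$ and all $\lambda>0$. For complex $y$ apply this to $\mathrm{Re}(e^{i\varphi}y)$ and average over $\varphi$. Since the average of $|\mathrm{Re}(e^{i\varphi}z)|^p$ is $\kappa|z|^p$ with $\kappa>0$ depending only on $p$, the same inequality holds for complex $y$. If $y\ne0$ then $Q,S>0$ ($S=0$ makes $y$ affine, hence $0$), and $\lambda=\sqrt{S/Q}$ gives $P\le\sqrt R\sqrt{QS}$. From now on $y$ is real.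

**Step 3: the target.** $P\le\sqrt R\sqrt{QS}$ for all $y$ says $K(p,\mathbb R)^{2p}\le R$. As $2p\,|\frac1p-\frac12|=|p-2|$, Theorem 1 follows if for each $p\ne2$ we find such an $R$ with
$$R<2^{|p-2|}.\tag{3}$$

## 3. Integration by parts: $p=2$, $p=3$, and the range $3<p\le\frac{17}5$

For $p=2$ we have $P=\int y'y'=-\int yy''\le\sqrt{QS}$. This is $K(2,\mathbb R)\le1$, in one line.

For $p=3$ write $\int|y'|^3=\int y'\cdot|y'|y'=-2\int y|y'|y''\le2S^{1/3}\big(\int|y|^{3/2}|y'|^{3/2}\big)^{2/3}$. The mixed integral lies between $\int|y|\,|y'|^2$ and $\int|y|^3=Q$, and $2\int|y||y'|^2=-\int|y|y\,y''\le S^{1/3}Q^{2/3}$. Hölder gives $\int|y|^{3/2}|y'|^{3/2}\le\big(\int|y||y'|^2\big)^{3/4}Q^{1/4}$, so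
$$P\le2S^{1/3}\big(\tfrac12S^{1/3}Q^{2/3}\big)^{1/2}Q^{1/6}=\sqrt2\,\sqrt{QS}.$$
So $R=2$ at $p=3$, and the target is also $2^{|3-2|}=2$. We hit the threshold exactly, without strictness. The general computation shows what happens on either side.

**Proposition 2.** For $2\le p\le2+\sqrt2$,
$$K(p,\mathbb R)^{2p}\le(p-1)^{4-p}.\tag{4}$$

*Proof.* For $r\ge0$ let $I_r=\int|y|^r|y'|^{p-r}$. Since $p\ge2$, the map $z\mapsto|z|^{p-2}z$ is $C^1$, and boundary terms vanish by Section 2. With $(p-2)p'=p-p'$,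
$$P=\int y'\,|y'|^{p-2}y'=-(p-1)\int y|y'|^{p-2}y''\le(p-1)S^{1/p}I_{p'}^{1/p'},$$
and with $(p-1)p'=p$,
$$(p-1)I_{p-2}=\int(|y|^{p-2}y)'\,y'=-\int|y|^{p-2}y\,y''\le S^{1/p}Q^{1/p'}.$$
Now $p-2\le p'\le p$: the second inequality is $p\ge2$, the first is $(p-2)(p-1)\le p$, i.e. $p^2-4p+2\le0$. So with $p'=(1-\theta)(p-2)+\theta p$, that is $1-\theta=\frac{p-p'}2\in[0,1]$, Hölder gives $I_{p'}\le I_{p-2}^{1-\theta}I_p^{\theta}=I_{p-2}^{1-\theta}Q^\theta$. Hence
$$P\le(p-1)S^{1/p}\Big[\Big(\frac{S^{1/p}Q^{1/p'}}{p-1}\Big)^{1-\theta}Q^\theta\Big]^{1/p'}.$$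
Here $\frac{1-\theta}{p'}=\frac12\big(\frac p{p'}-1\big)=\frac{p-2}2$. The exponent of $p-1$ is therefore $1-\frac{p-2}2=2-\frac p2$. The exponent of $S$ is $\frac1p+\frac{p-2}{2p}=\frac12$. The exponent of $Q$ is then also $\frac12$, because $P,Q,S$ all scale like $|\mu|^p$ under $y\mapsto\mu y$. So $P\le(p-1)^{2-p/2}\sqrt{QS}$. $\square$

**Comparison with the target.** Put $s=p-1$ and $f(s)=(s-1)\ln2-(3-s)\ln s$, so that $(p-1)^{4-p}<2^{p-2}$ means $f(s)>0$. We have $f(1)=f(2)=0$, $f'(s)=\ln2+\ln s+1-\frac3s$ and $f''(s)=\frac1s+\frac3{s^2}>0$. Since $f'(2)=2\ln2-\frac12>0$ and $f'$ is increasing, $f>0$ for $s>2$. As $\frac{17}5<2+\sqrt2$, **(3) holds for $3<p\le\frac{17}5$.**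

**Where this stops.** Since $f$ is strictly convex and vanishes at $1$ and $2$, it is negative on $(1,2)$: for every $p\in(2,3)$ the bound (4) is larger than $2^{p-2}$. Beyond $2+\sqrt2$ the interpolation breaks, because then $p'<p-2$. And $p<2$ is not covered. We need tools for large $p$, for $p$ near $1$, and for $p$ near $2$ on both sides.

## 4. Arcs, and the range $p\ge\frac{17}5$

The next idea is to use $y$ itself as the independent variable: on an interval where $y$ is monotone, record $|y'|$ as a function of a shifted $|y|$. The problem then becomes one about a single positive function on a bounded interval.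

**Definition (arc).** An *arc* is a number $b\in(0,\infty)$ with a locally AC function $v>0$ on $(0,b)$ such that $v(u)\to0$ as $u\to b$. Put
$$\mathcal P=\int_0^bv^{p-1}\,du,\qquad\mathcal Q=\int_0^b\frac{u^p}v\,du,\qquad\mathcal S=\int_0^bv^{p-1}|v_u|^p\,du.$$

*Example.* $y=\sin t$ on $[0,\frac\pi2]$ gives $u=\sin t$, $v=\cos t=\sqrt{1-u^2}$, $b=1$. For $p=2$, $\mathcal P=\int_0^1\sqrt{1-u^2}=\frac\pi4$, and $\mathcal Q=\mathcal S=\int_0^1\frac{u^2}{\sqrt{1-u^2}}=\frac\pi4$. The ratio $\mathcal P^2/(\mathcal Q\mathcal S)$ is $1=K(2,\mathbb R)^4$.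

**Lemma 3.** If $\mathcal P^2\le R\,\mathcal Q\mathcal S$ for all arcs with $\mathcal P,\mathcal Q,\mathcal S<\infty$, then $K(p,\mathbb R)^{2p}\le R$.

*Proof.* The open set $\{y'\ne0\}$ is a countable disjoint union of open intervals $I=(\alpha,\beta)$, possibly unbounded. At each end $y'\to0$: either the end is finite and $y'$ vanishes there, or it is infinite and Section 2 applies. Replacing $y$ by $-y$ if needed, let $y'>0$ on $I$, and let $A<B$ be the finite limits of $y$ at $\alpha,\beta$.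

- If $A\ge0$, put $u=y-A$, $b=B-A$.
- If $B\le0$, put $u=B-y$, $b=B-A$; now $u\to b$ as $t\to\alpha$.
- If $A<0<B$, cut $I$ at the zero of $y$. On the right part put $u=y$, $b=B$; on the left part put $u=-y$, $b=-A$.

In each case $0\le u\le|y|$. Let $v=|y'|$, viewed as a function of $u$. The upper end $u\to b$ corresponds to an end of $I$, so $v\to0$ there. Since $y$ is a $C^1$ diffeomorphism on the piece and $y'$ is locally AC, $v$ is locally AC in $u$. Moreover $dt=du/v$ (up to orientation), and $v(u(t))=|y'(t)|$ with $|u_t|=v$ gives $|y''|=v|v_u|$ a.e. So the parts of $P$ and $S$ over the piece are $\int v^p\frac{du}v=\mathcal P$ and $\int v^p|v_u|^p\frac{du}v=\mathcal S$, while the part of $Q$ is at least $\int u^p\frac{du}v=\mathcal Q$. The pieces are disjoint in $t$, and $y'=0$ elsewhere. By Cauchy–Schwarz,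
$$P=\sum_i\mathcal P_i\le\sqrt R\sum_i\sqrt{\mathcal Q_i\mathcal S_i}\le\sqrt R\,\sqrt{QS}.\qquad\square$$

**Normalization.** Replacing $v(u)$ by $\lambda v(u/\lambda)$ on $(0,\lambda b)$ multiplies each of $\mathcal P,\mathcal Q,\mathcal S$ by $\lambda^p$, so the ratio is unchanged. We take $b=1$. To turn $\mathcal S$ into a pure $L^p$ norm, set
$$G=v^{(2p-1)/p},\quad X=\int_0^1|G'|^p\,du,\quad\sigma=\Big(\frac p{2p-1}\Big)^p,\quad e_1=\frac{p(p-1)}{2p-1},\quad e_2=\frac p{2p-1}.$$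
Since $G'=\frac{2p-1}pv^{(p-1)/p}v_u$ and $v=G^{e_2}$, $v^{p-1}=G^{e_1}$,
$$\mathcal S=\sigma X,\qquad\mathcal P=\int_0^1G^{e_1}du,\qquad\mathcal Q=\int_0^1u^pG^{-e_2}du,\qquad2e_1+e_2=p.\tag{5}$$
If $\mathcal S<\infty$ then $G'\in L^p(0,1)$, so $G$ is AC on $[0,1]$ with $G(1)=0$. Note that an *upper* bound on $G$ bounds $\mathcal P$ above and $\mathcal Q$ below, which is what we want in both places.

**Proposition 4.** For $1<p<\infty$, with $\mathrm B$ the Beta function,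
$$K(p,\mathbb R)^{2p}\le R_1(p):=\Big(\frac{2p-1}p\Big)^p\Big(\frac{2p-1}{p^2}\Big)^2\Big/\mathrm B\Big(p+1,\frac p{2p-1}\Big).\tag{6}$$

*Proof.* By Hölder $G(u)\le\int_u^1|G'|\le X^{1/p}(1-u)^{1/p'}$. Since $\frac{e_1}{p'}=\frac{(p-1)^2}{2p-1}$ and $1+\frac{e_1}{p'}=\frac{p^2}{2p-1}$, and $\frac{e_2}{p'}=\frac{p-1}{2p-1}=1-\frac p{2p-1}$,
$$\mathcal P\le X^{e_1/p}\,\frac{2p-1}{p^2},\qquad\mathcal Q\ge X^{-e_2/p}\int_0^1u^p(1-u)^{-e_2/p'}du=X^{-e_2/p}\,\mathrm B\Big(p+1,\frac p{2p-1}\Big).$$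
In $\mathcal P^2/(\mathcal Q\mathcal S)$ the power of $X$ is $\frac{2e_1+e_2}p-1=0$ by (5). Lemma 3 gives (6). $\square$

**The range $p\ge\frac{17}5$.** We need a lower bound for the Beta function. Let $a=\frac p{2p-1}$, so $\frac12<a\le\frac35$ for $p\ge3$. Log-convexity of $\Gamma$ gives Wendel's inequality $\Gamma(p+1+a)\le\Gamma(p+1)^{1-a}\Gamma(p+2)^a=(p+1)^a\Gamma(p+1)$. Also $\Gamma'(\frac32)/\Gamma(\frac32)=2-\gamma-2\ln2>0$ ($\gamma$ is Euler's constant), so by log-convexity $\Gamma$ increases on $[\frac32,\infty)$ and $\Gamma(1+a)\ge\Gamma(\frac32)=\frac{\sqrt\pi}2>0.88$. Hence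
$$\mathrm B(p+1,a)=\frac{\Gamma(a)\Gamma(p+1)}{\Gamma(p+1+a)}\ge\frac{\Gamma(1+a)}a(p+1)^{-a}\ge\frac{0.88}a(p+1)^{-a},\tag{7}$$
and for $p\ge3$ the right side is at least $\frac{0.88}{0.6}(p+1)^{-3/5}$. From (6), using $\ln(1-z)\le-z-\frac{z^2}2$ with $z=\frac1{2p}$,
$$2^{2-p}R_1(p)=\frac{16\,(1-\frac1{2p})^{p+2}}{p^2\,\mathrm B(p+1,a)}\le\frac{0.6}{0.88}\,\psi(p),\qquad\psi(p)=\frac{16(p+1)^{3/5}}{p^2}\exp\Big(-\frac12-\frac9{8p}-\frac1{4p^2}\Big),$$
because $(p+2)\big(-\frac1{2p}-\frac1{8p^2}\big)=-\frac12-\frac9{8p}-\frac1{4p^2}$. For $p\ge3$,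
$$(\ln\psi)'=\frac{0.6}{p+1}-\frac2p+\frac9{8p^2}+\frac1{2p^3}<\frac1p\Big(-1.4+\frac9{8p}+\frac1{2p^2}\Big)<0,$$
since the bracket is at most $-1.4+0.375+0.056$. And $\ln\psi(3.4)=0.8890+0.3250-0.8525=0.3615$, so $\psi(3.4)<1.437<1.466<\frac{0.88}{0.6}$. So $R_1(p)<2^{p-2}$, and **(3) holds for $p\ge\frac{17}5$.**

**Where (6) stops.** At $p=2$, $\mathrm B(3,\frac23)=2\big/\big(\tfrac23\cdot\tfrac53\cdot\tfrac83\big)=\frac{27}{40}$ and $R_1(2)=\frac94\cdot\frac9{16}\cdot\frac{40}{27}=\frac{15}8>1$. So near $p=2$ the bound is useless.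

As $p\to1$, $R_1\to1/\mathrm B(2,1)=2$, which is the target value, so the first derivative decides. At $p=1$ the derivative of $p\ln\frac{2p-1}p$ is $1$, and that of $2\ln\frac{2p-1}{p^2}$ is $0$. As $\frac{da}{dp}=-\frac1{(2p-1)^2}=-1$, the derivative of $\mathrm B(p+1,a)=\int_0^1u^p(1-u)^{a-1}du$ is $\int_0^1(u\ln u-u\ln(1-u))\,du=-\frac14+\frac34=\frac12$, so that of $\ln\mathrm B$ is $1$. Hence $\ln R_1(1+h)=\ln2+O(h^2)$, while the target is $\ln2-h\ln2$: (6) fails for $p$ slightly above $1$.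

## 5. Averaging instead of a pointwise bound: $1<p\le\frac{11}8$

The loss near $p=1$ comes from bounding $G$ at each point separately. If we bound *weighted integrals* of $G$, then Hölder produces the norm of $u^{s+1}$ in $L^{p'}$. For $p'$ large, $\big((s+1)p'+1\big)^{-1/p'}$ is smaller than $1$ by an amount of order $h\ln\frac1h$, where $h=p-1$. This gain is of larger order than the linear loss.

**Step 1: the bound.** Let $h=p-1\in(0,\frac38]$ and $s=4p-3$ (a free exponent, chosen so that $s+1=2(2p-1)$). Let $Z_1=\int_0^1G$, $Z_2=\int_0^1u^sG$. Since $e_1=\frac{h+h^2}{1+2h}<1$, Jensen gives $\mathcal P\le Z_1^{e_1}$. Integrating by parts with $G(1)=0$ and using Hölder,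
$$Z_1\le\int_0^1u|G'|\le X^{1/p}(p'+1)^{-1/p'},\qquad Z_2\le\frac1{s+1}\int_0^1u^{s+1}|G'|\le\frac{X^{1/p}}{s+1}\big((s+1)p'+1\big)^{-1/p'}.$$
To bound $\mathcal Q$ below, put $k=\frac{p+se_2}{1+e_2}$ and write $u^k=(u^pG^{-e_2})^{1/(1+e_2)}(u^sG)^{e_2/(1+e_2)}$. Hölder gives $\frac1{k+1}\le\mathcal Q^{1/(1+e_2)}Z_2^{e_2/(1+e_2)}$, that is $\mathcal Q\ge(k+1)^{-(1+e_2)}Z_2^{-e_2}$. The powers of $X$ cancel by (5), and $\mathcal P^2\le R_*\,\mathcal Q\mathcal S$ with
$$R_*=\sigma^{-1}(p'+1)^{-2e_1/p'}(k+1)^{1+e_2}(s+1)^{-e_2}\big((s+1)p'+1\big)^{-e_2/p'}.\tag{8}$$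

**Step 2: everything in terms of $h$.** We have
$$\frac{e_1}{p'}=\frac{h^2}{1+2h},\quad p'+1=\frac{1+2h}h,\quad s+1=2(1+2h),\quad e_2=\frac{1+h}{1+2h},\quad1+e_2=\frac{2+3h}{1+2h},$$
$$\frac{e_2}{p'}=\frac h{1+2h},\qquad(s+1)p'+1=\frac{2+7h+4h^2}h,$$
$$k+1=\frac{p+1+(s+1)e_2}{1+e_2}=\frac{(4+3h)(1+2h)}{2+3h}.$$
Let $D=(1+2h)\big(\ln R_*-(2-p)\ln2\big)$; we want $D<0$. Taking logarithms in (8),
$$\begin{aligned}(1+2h)\ln R_*={}&(1+h)(1+2h)\big[\ln(1+2h)-\ln(1+h)\big]-2h^2\big[\ln(1+2h)-\ln h\big]\\&+(2+3h)\Big[\ln\frac{4+3h}{2+3h}+\ln(1+2h)\Big]-(1+h)\big[\ln2+\ln(1+2h)\big]\\&-h\big[\ln(2+7h+4h^2)-\ln h\big].\end{aligned}$$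
The coefficient of $\ln(1+2h)$ is $(1+3h+2h^2)-2h^2+(2+3h)-(1+h)=2+5h$. Extract $\ln2$ from $\ln\frac{4+3h}{2+3h}$ and from $\ln(2+7h+4h^2)$, and subtract $(1+2h)(1-h)\ln2=(1+h-2h^2)\ln2$. The total coefficient of $\ln2$ is $(2+3h)-(1+h)-h-(1+h-2h^2)=2h^2$. So
$$\begin{aligned}D={}&(2+5h)\ln(1+2h)-(1+3h+2h^2)\ln(1+h)+(2+3h)\ln\frac{1+\frac34h}{1+\frac32h}\\&-h\ln(1+\tfrac72h+2h^2)+h(1+2h)\ln h+2h^2\ln2.\end{aligned}\tag{9}$$

**Step 3: rational bounds for three of the logarithms.** For $t\ge0$,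
$$\frac{2t}{2+t}\le\ln(1+t)\le\frac{t(6+t)}{6+4t}.$$
The first is standard. For the second, both sides vanish at $0$, and the right side has derivative $\frac{36+12t+4t^2}{(6+4t)^2}\ge\frac1{1+t}$, since $(1+t)(36+12t+4t^2)=(6+4t)^2+4t^3$. Use the upper bound with $t=2h$ and the lower bound with $t=h$. For the third logarithm, which is $-\ln(1+t)$ with $t=\frac{3h}{4+3h}$, use the lower bound, $\frac{2t}{2+t}=\frac{6h}{8+9h}$. With $(3+h)(2+5h)=6+17h+5h^2$ this gives $D/h\le E(h)$, where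
$$E(h)=\frac{2(6+17h+5h^2)}{3+4h}-\frac{2(1+3h+2h^2)}{2+h}-\frac{6(2+3h)}{8+9h}-\ln(1+\tfrac72h+2h^2)+(1+2h)\ln h+2h\ln2.$$

**Step 4: $E$ is increasing on $(0,\frac38]$.** By polynomial division the three fractions, with their signs, are $\frac52h+\frac{53}8-\frac{63/8}{3+4h}$, then $-4h+2-\frac6{2+h}$, then $-2+\frac4{8+9h}$. So
$$E'=\Big[\frac52+\frac{31.5}{(3+4h)^2}\Big]+\Big[-4+\frac6{(2+h)^2}\Big]-\frac{36}{(8+9h)^2}-\frac{\frac72+4h}{1+\frac72h+2h^2}+\Big[2\ln h+\frac1h+2\Big]+2\ln2.$$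
The first two brackets decrease, so they are at least their values at $\frac38$, which exceed $4.055$ and $-2.937$. The third term is at least $-\frac{36}{64}=-0.5625$. The fourth is at least $-3.5$: with $g=1+\frac72h+2h^2$, the quotient $g'/g$ decreases because $gg''-g'^2=4+14h+8h^2-(\frac72+4h)^2<0$. The last bracket has derivative $\frac2h-\frac1{h^2}<0$ for $h<\frac12$, so it is at least its value at $\frac38$, which exceeds $2.705$. Finally $2\ln2>1.386$. The sum of these bounds exceeds $1.1$, so $E'>0$.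

**Step 5: the endpoint.**
$$E(\tfrac38)=5.8125-2.0263-1.6484-0.9531-1.7165+0.5199<-0.011.$$
So $E<0$ on $(0,\frac38]$, hence $D<0$ and $R_*<2^{2-p}$. By Lemma 3, **(3) holds for $1<p\le\frac{11}8$.**

## 6. A verification function for $p$ near $2$

At $p=2$ all the inequalities are equalities in the limit, so near $p=2$ we need a method that is exact at $p=2$. The proof for $p=2$ is a pointwise identity:
$$\frac d{dt}(yy')+\tfrac12\big(y^2+y''^2\big)-y'^2=\tfrac12(y+y'')^2\ge0.$$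
Integrating gives $P\le\frac12(Q+S)$, and scaling gives $P\le\sqrt{QS}$. For general $p$ we look for $F(u,v)$, homogeneous of degree $p$, so that $\frac d{dt}F(y,y')+c(|y|^p+|y''|^p)-|y'|^p\ge0$ pointwise. Set $\varepsilon=p-2$ and
$$c=\tfrac12\,2^{|\varepsilon|/2},\qquad F(u,v)=\alpha\,uv\,(u^2+v^2)^{(p-2)/2},\qquad\alpha\ge1.$$

$F$ is $C^1$ on $\mathbb R^2$: it is smooth off the origin, and its gradient is homogeneous of degree $p-1>0$. On $u^2+v^2=1$ we have $vF_u=\alpha v^2(1+\varepsilon u^2)$ and $F_v=\alpha u(1+\varepsilon v^2)$. For $a\ge0$, $\max_{w\ge0}(aw-cw^p)$ is attained where $cpw^{p-1}=a$ and equals $(p-1)p^{-p'}c^{-1/(p-1)}a^{p'}$. Minimizing over $w$, and using that all terms are homogeneous of degree $p$ in $(u,v,w)$, we get for $(u,v)\ne(0,0)$, $w\in\mathbb R$, $x=\frac{u^2}{u^2+v^2}$: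
$$vF_u+wF_v+c(|u|^p+|w|^p)-|v|^p\ \ge\ (u^2+v^2)^{p/2}\,\Phi(x),\tag{10}$$
$$\Phi(x)=\alpha(1-x)(1+\varepsilon x)+c\,x^{p/2}-(1-x)^{p/2}-T(x),$$
$$T(x)=(p-1)p^{-p'}c^{-1/(p-1)}\big[\alpha\sqrt x\,(1+\varepsilon(1-x))\big]^{p'}.$$
(Note $1+\varepsilon(1-x)>0$, because $\varepsilon>-1$.)

**Lemma 5.** If $\Phi(x)\ge\eta x^{p/2}$ on $[0,1]$ for some $\eta\in(0,c)$, then $K(p,\mathbb R)^{2p}\le4c(c-\eta)<4c^2=2^{|p-2|}$.

*Proof.* Put $(u,v,w)=(y,y',y'')$. Since $(u^2+v^2)^{p/2}x^{p/2}=|u|^p$, the left side of (10) is at least $\eta|y|^p$; where $y=y'=0$ this is trivial, as the gradient of $F$ vanishes at the origin. By the chain rule $F(y,y')$ is locally AC with derivative $vF_u+wF_v$. This derivative is integrable, since $|vF_u|\le\mathrm{const}\,(|u|^p+|v|^p)$ and $|wF_v|\le\mathrm{const}\,|w|(|u|+|v|)^{p-1}$. Also $F(y,y')\to0$ at $\pm\infty$. Integrating, $P\le(c-\eta)Q+cS$. For $y(\lambda\,\cdot)$ this reads $\lambda^pP\le(c-\eta)Q+c\lambda^{2p}S$.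 Dividing by $\lambda^p$ and minimizing over $\lambda>0$ gives $P\le2\sqrt{c(c-\eta)QS}$. $\square$

At $p=2$, $\alpha=1$ we get $\Phi=(1-x)+\frac x2-(1-x)-\frac x2\equiv0$. So for $p\ne2$ we want a lower bound $\Phi\ge|\varepsilon|\cdot(\text{a positive function of }x)$, and each term should be bounded by something affine in $\varepsilon$ that is exact at $\varepsilon=0$. The only complicated term is $T$.

**Concavity of $\ln T$ in the right variable.** Put $q=\frac1{p-1}$ and $Y=1+(q-1)x$; $Y>0$ for $x\in[0,1]$. Then $\varepsilon=\frac{1-q}q$, $1+\varepsilon(1-x)=\frac Yq$, $p=\frac{1+q}q$, $p'=1+q$, so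
$$T=\frac1q\Big(\frac{1+q}q\Big)^{-(1+q)}c^{-q}\alpha^{1+q}x^{(1+q)/2}\Big(\frac Yq\Big)^{1+q}=\frac1q\,\alpha^{1+q}c^{-q}x^{(1+q)/2}\Big(\frac Y{1+q}\Big)^{1+q}.$$
For $p<2$, $|\varepsilon|=\frac{q-1}q$ and $c^{-q}=2^{(1+q)/2}$. For $p>2$, $|\varepsilon|=\frac{1-q}q$ and $c^{-q}=2^{(3q-1)/2}$. So for $x\in(0,1]$
$$T=\frac x{2q}\,\alpha^{1+q}e^{L(q)},\tag{11}$$
$$L(q)=\begin{cases}\ln\frac2x+\frac{1+q}2\ln(2x)+(1+q)\ln\frac Y{1+q}&(p<2),\\[3pt]\frac{3q+1}2\ln2+\frac{q-1}2\ln x+(1+q)\ln\frac Y{1+q}&(p>2).\end{cases}$$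
In both cases $L(1)=0$. With $\rho=1+q$, the second derivative of $\rho\ln(Y/\rho)$ in $q$ is $\frac{2x}Y-\frac{\rho x^2}{Y^2}-\frac1\rho=-\frac1\rho\big(1-\frac{\rho x}Y\big)^2\le0$, and the other terms are affine in $q$. So $L$ is concave and lies below its tangent at $q=1$:
$$L(q)\le(q-1)L'(1),\qquad L'(1)=\begin{cases}\frac12\ln\frac x2+2x-1&(p<2),\\[2pt]\frac12\ln(2x)+2x-1&(p>2),\end{cases}\tag{12}$$
because $(1+q)\ln\frac Y{1+q}$ has derivative $-\ln2+2x-1$ at $q=1$.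

We also use: for real $\kappa$, the function $\rho\mapsto\rho e^{-\kappa/\rho}$ is convex on $(0,\infty)$. Its second derivative is $\kappa^2\rho^{-3}e^{-\kappa/\rho}\ge0$.

## 7. The range $\frac{11}8\le p<2$

Take $\alpha=1$, and put $\delta=2-p\in(0,\frac58]$. Then $c=2^{-p/2}$, $\frac1q=1-\delta$, $q-1=\frac\delta{1-\delta}$.

**Step 1: make $\Phi$ linear in $\delta$.** Let $\Lambda=\frac12\ln\frac2x$ and $\tau=1-2x+\Lambda$, so $L'(1)=-\tau$. By (11), (12),
$$T\le\frac x2J(\delta),\qquad J(\delta)=(1-\delta)e^{-\tau\delta/(1-\delta)}.$$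
With $\rho=1-\delta$, $J=e^\tau\rho e^{-\tau/\rho}$ is convex in $\delta$, and $J(0)=1$. So $J$ lies below its chord over $[0,\frac58]$: $J(\delta)\le1-\frac85\delta\,(1-J(\frac58))$, where $J(\frac58)=\frac38W(x)$ and
$$W(x)=e^{-5\tau/3}=e^{-\frac53(1-2x)}\Big(\frac x2\Big)^{5/6}.$$
Also $cx^{p/2}=(\frac x2)^{p/2}=\frac x2e^{\delta\Lambda}\ge\frac x2(1+\delta\Lambda)$. Adding up,
$$\Phi(x)\ge\delta\Big\{\frac x2\Big[\Lambda+\frac85-\frac35W\Big]-\frac N\delta\Big\},\qquad N=(1-x)^{p/2}-(1-x)(1-\delta x).\tag{13}$$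
We bound $N$ in two ways.

- Bernoulli: $(1-x)^{p/2}\le1-\frac p2x=1-x+\frac{\delta x}2$, hence $N\le\delta x(\frac32-x)$.
- With $z=\sqrt{1-x}$, $z^p=(z^2)^{1-\delta}z^\delta\le(1-\delta)z^2+\delta z$, hence $N\le\delta z-\delta z^2+\delta z^2(1-z^2)=\delta(z-z^4)$.

**Step 2: $0<x\le0.65$.** By the first bound and (13), after division by $x$, it suffices that
$$g(x):=\tfrac14\ln\tfrac2x+x-0.7\ >\ 0.3\,W(x).$$
$W$ is increasing. As $g'=1-\frac1{4x}$, $g$ decreases on $(0,\frac14]$ and increases afterwards. So on each interval we compare the least value of $g$ with the value of $0.3\,W$ at the right end: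

| interval | $g\ge$ | $0.3\,W\le$ |
|---|---|---|
| $(0,.4]$ | $g(.25)\ge.0698$ | $.0563$ |
| $[.4,.5]$ | $g(.4)\ge.1023$ | $.0946$ |
| $[.5,.55]$ | $g(.5)\ge.1465$ | $.1210$ |
| $[.55,.6]$ | $g(.55)\ge.1727$ | $.1536$ |
| $[.6,.65]$ | $g(.6)\ge.2009$ | $.1940$ |

**Step 3: $0.65\le x\le1$.** Use the second bound for $N$. Put $r=1-x=z^2\in[0,.35]$ and $M=\Lambda+\frac85-\frac35W$. We need $\frac{1-r}2M-z+z^4>0$. Here $W''/W=(\frac{10}3+\frac5{6x})^2-\frac5{6x^2}$, which is positive because the cross term $\frac{50}{9x}$ exceeds $\frac5{6x^2}$ when $x>0.15$. So $W$ is convex and lies below any line that dominates it at both ends of an interval. Values: $W(.65)=.64622$, $W(.8)=1.26671$, $W(.95)=2.41002$, $W(1)=2.97143$. Also $\Lambda=\frac12\ln2-\frac12\ln(1-r)\ge.3465+\frac r2$.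

- $r\in[0,.05]$: $W\le2.9715-11.228\,r$, so $M\ge.1636+7.2368\,r$. The quantity is at least $.0818-z+3.5366z^2-2.6184z^4$. As $z^4\le.05z^2$, this is at least $.0818-z+3.4056z^2$, which is positive since $4(.0818)(3.4056)>1.11>1$.
- $r\in[.05,.2]$: $W\le2.7912-7.622\,r$, so $M\ge.2717+5.0732\,r$. The quantity is at least $.1358-z+2.4007z^2-1.5367z^4\ge.1358-z+2.093z^2$ (using $z^4\le.2z^2$), which is positive since $4(.1358)(2.093)>1.13>1$.
- $r\in[.2,.35]$: $W\le2.0941-4.1365\,r$, so $M\ge.6900+2.9819\,r$. The quantity is at least $.3450-z+1.1459z^2-.491z^4\ge.3450-z+.974z^2$ (using $z^4\le.35z^2$), which is positive since $4(.345)(.974)>1.34>1$.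

**Step 4: behavior at $x=0$.** So $\Phi>0$ on $(0,1]$. As $x\to0$, $(1-x)(1-\delta x)-(1-x)^{p/2}=O(x)$ and $T=O(x^{p'/2})$, with $\frac p2<1<\frac{p'}2$. Hence $\Phi(x)/x^{p/2}\to c=2^{-p/2}>0$. The quotient $\Phi(x)/x^{p/2}$ is continuous and positive on $(0,1]$ with a positive limit at $0$, so it is at least some $\eta>0$, which we may take smaller than $c$. By Lemma 5, **(3) holds for $\frac{11}8\le p<2$.**

## 8. The range $2<p\le3$

**Why $\alpha=1$ fails now.** For $p>2$ we have $p'<2$, so as $x\to0$ the term $T$ behaves like a positive constant times $x^{p'/2}$ with $\frac{p'}2<1$. With $\alpha=1$ the other terms of $\Phi$ add up to $O(x)$. Thus $\Phi<0$ for small $x>0$. We need $\Phi(0)=\alpha-1>0$, with $\alpha-1$ of order $\varepsilon$. Take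
$$\varepsilon=p-2\in(0,1],\qquad c=\tfrac12\,2^{\varepsilon/2},\qquad\alpha=e^{\varepsilon/(2p)},\qquad\alpha^{p'}=e^{\varepsilon/(2(1+\varepsilon))}.$$

**Step 1: make $\Phi$ linear in $\varepsilon$.** Here $\frac1q=1+\varepsilon$ and $1-q=\frac\varepsilon{1+\varepsilon}$. By (11), (12), with $1+q=p'$,
$$T\le\frac x2(1+\varepsilon)\exp\Big(\frac\varepsilon{1+\varepsilon}\theta\Big),\qquad\theta=\tfrac12-L'(1)=\tfrac32-2x-\tfrac12\ln(2x).$$
With $\rho=1+\varepsilon$ the factor after $\frac x2$ is $e^\theta\rho e^{-\theta/\rho}$, convex in $\varepsilon$. It equals $1$ at $\varepsilon=0$ and $2e^{\theta/2}$ at $\varepsilon=1$. The chord gives $T\le\frac x2\big(1+\varepsilon(2e^{\theta/2}-1)\big)$. Moreover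
$$xe^{\theta/2}=C_0\,\varphi(x),\qquad\varphi(x)=x^{3/4}e^{-x},\qquad C_0=2^{-1/4}e^{3/4}<1.7802.$$
For the other terms:

- $cx^{p/2}=\frac x2(2x)^{\varepsilon/2}\ge\frac x2\big(1+\frac\varepsilon2\ln(2x)\big)$.
- $(1-x)^{p/2}=(1-x)(1-x)^{\varepsilon/2}\le(1-x)(1-\frac{\varepsilon x}2)$ by Bernoulli.
- $\alpha(1+\varepsilon x)\ge\big(1+\frac\varepsilon{2(2+\varepsilon)}\big)(1+\varepsilon x)\ge1+\varepsilon x+\frac\varepsilon2m(x)$ with $m(x)=\min\{\frac12,\frac{1+x}3\}$, since $\frac{1+\varepsilon x}{2+\varepsilon}$ is monotone in $\varepsilon\in[0,1]$ with end values $\frac12$ and $\frac{1+x}3$.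

Adding up, for $x\in(0,1]$,
$$\Phi(x)\ge\varepsilon\Big\{(1-x)\big(\tfrac32x+\tfrac12m(x)\big)+\mathbf c(x)\Big\},\qquad\mathbf c(x)=\frac x4\ln(2x)+\frac x2-C_0\varphi(x).\tag{14}$$

**Step 2: concave minorants.** The first part is a concave polynomial on each half:
$$\pi_1(x)=\tfrac16+\tfrac32x-\tfrac53x^2\ \ (x\le\tfrac12),\qquad\pi_2(x)=\tfrac14+\tfrac54x-\tfrac32x^2\ \ (x\ge\tfrac12).$$
The function $\mathbf c$ is convex on $(0,1]$, because $x\ln(2x)$ is convex and $16x^2\varphi''/\varphi=-3-24x+16x^2<0$ there. So on an interval inside one half, $\pi_i$ plus a tangent line of $\mathbf c$ is a *concave* lower bound for the brace in (14), and it is positive on the interval if it is positive at the two endpoints. We use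
$$\mathbf c'(x)=\tfrac14\ln(2x)+\tfrac34-C_0\varphi(x)\Big(\frac3{4x}-1\Big),$$
and the polynomial values $\pi_1(0)=\frac16$, $\pi_1(.07)=.2635$, $\pi_1(.2)=.4$, $\pi_1(.4)=.5$, $\pi_1(.5)=\pi_2(.5)=.5$, $\pi_2(.6)=.46$, $\pi_2(1)=0$. The tangent is taken at $x_0$:

| interval | $x_0$ | $\mathbf c(x_0)$ | $\mathbf c'(x_0)$ | values at the endpoints |
|---|---|---|---|---|
| $(0,.07]$ | $.03$ | $-.13064$ | $-2.9421$ | $.124,\ .0151$ |
| $[.07,.2]$ | $.15$ | $-.33947$ | $-1.0283$ | $.0062,\ .0091$ |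
| $[.2,.4]$ | $.25$ | $-.40850$ | $-.4036$ | $.0116,\ .0309$ |
| $[.4,.5]$ | $.4$ | $-.42252$ | $.1690$ | $.077,\ .094$ |
| $[.5,.6]$ | $.5$ | $-.39203$ | $.4290$ | $.107,\ .110$ |
| $[.6,1]$ | $1$ | $.01838$ | $1.0870$ | $.043,\ .018$ |

For instance, the entry for $x=.07$ in the second row is $.2635-.33947+1.0283\cdot.08=.0062$. The values $\mathbf c(x_0)$ are rounded down by at most $2\cdot10^{-5}$ and the slopes are correct to $10^{-4}$. All endpoints are within $.4$ of $x_0$, so the errors stay below $10^{-4}$, against a smallest entry of $.0062$.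

**Step 3: conclusion.** So $\Phi>0$ on $(0,1]$, and $\Phi(0)=\alpha-1>0$. By compactness $\Phi\ge\eta\ge\eta x^{p/2}$ on $[0,1]$ for some $\eta\in(0,c)$. By Lemma 5, **(3) holds for $2<p\le3$.**

**Proof of Theorem 1.** The ranges $(1,\frac{11}8]$ (Section 5), $[\frac{11}8,2)$ (Section 7), $(2,3]$ (Section 8), $(3,\frac{17}5]$ (Section 3) and $[\frac{17}5,\infty)$ (Section 4) cover $(1,2)\cup(2,\infty)$. On each of them (3) holds, so $K(p,\mathbb R)<2^{|1/p-1/2|}$. With (1) this is (2). $\blacksquare$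

## 9. An exact formula for $K(p,\mathbb R)$ in terms of arcs

Lemma 3 loses nothing: it is one half of an identity.

**Theorem 6.** For $1<p<\infty$,
$$K(p,\mathbb R)^{2p}=\sup\ \frac{\mathcal P^2}{\mathcal Q\mathcal S}\qquad\text{over all arcs with }\mathcal P,\mathcal Q,\mathcal S<\infty.$$

*Proof.* "$\le$" is Lemma 3; the supremum is finite by the proof of Proposition 4. For "$\ge$" we turn a given arc into functions on $\mathbb R$ whose ratios $P^2/(QS)$ equal or approach its ratio. Note $\mathcal S>0$, since $v$ is positive with limit $0$ and so is not constant.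

**Step 1: from the arc to a function of time.** $G$ has $G'\in L^p(0,b)$, so $G$, hence $v$, has a finite limit at $0$, written $v(0+)$. Near $b$ the integral $\int du/v$ converges because $\mathcal Q<\infty$. Solve $dt=du/v$: this gives an increasing function $y=u(t)$ that ends at a finite time $T$ with $y(T)=b$ and $y'(T)=0$. It satisfies $y'=v(u(t))$ and $|y''|=v|v_u|$, and its three integrals are $\mathcal P,\mathcal Q,\mathcal S$. As $y''\in L^p$, $y'$ is AC up to every finite end of the time interval.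

**Step 2: the case $v(0+)=0$.** At the starting time, finite or $-\infty$, both $y$ and $y'$ tend to $0$. Reflect $y$ evenly about $T$ (here $y'(T)=0$ keeps $y'$ continuous), and extend by $0$ if the starting time is finite. The result is admissible with $(P,Q,S)=2(\mathcal P,\mathcal Q,\mathcal S)$, so $P^2/(QS)=\mathcal P^2/(\mathcal Q\mathcal S)$.

**Step 3: the case $v(0+)>0$.** Now $\int du/v$ converges at $0$ too; let the starting time be $0$. Extend $y$ oddly about $0$ and evenly about $T$ to a $4T$-periodic function. Since $y(0)=0$ and $y'(T)=0$, $y'$ is locally AC, and $y''\in L^p_{loc}$. Multiply by smooth cutoffs equal to $1$ on $[-4NT,4NT]$ and to $0$ outside $[-4(N+1)T,4(N+1)T]$, with the same transition profile for every $N$. The transition zones contribute $O(1)$, and the $2N$ full periods contain $8N$ copies of the arc. So $(P,Q,S)=8N(\mathcal P,\mathcal Q,\mathcal S)+O(1)$, and $P^2/(QS)\to\mathcal P^2/(\mathcal Q\mathcal S)$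 as $N\to\infty$. $\square$

## 10. Sharp asymptotics of $K(p,\mathbb R)$ as $p\to\infty$

**Theorem 7.** As $p\to\infty$,
$$\ln K(p,\mathbb R)=\tfrac12\ln2-\frac{3\ln p}{4p}+O\Big(\frac1p\Big).$$

*Proof.* **Upper bound.** In (6), $\big(\frac{2p-1}p\big)^p\le2^p$ and $\big(\frac{2p-1}{p^2}\big)^2\le\frac4{p^2}$. By (7), $1/\mathrm B(p+1,a)\le\frac a{0.88}(p+1)^a$ with $a=\frac p{2p-1}=\frac12+O(\frac1p)$, so $(p+1)^a=O(\sqrt p)$. Hence $K^{2p}\le R_1(p)=O(2^pp^{-3/2})$. Take logarithms and divide by $2p$.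

**Lower bound.** Take the arc $v(u)=\sqrt{1-2u}$, $b=\frac12$. It is the parabola $y=t-\frac{t^2}2$ on $[0,1]$, since $y'=1-t=\sqrt{1-2y}$. Then
$$\mathcal P=\int_0^1(1-t)^pdt=\frac1{p+1},\qquad\mathcal S=1,$$
$$\mathcal Q=2^{-p}\int_0^1(1-s^2)^pds\le2^{-p}\int_0^\infty e^{-ps^2}ds=2^{-p}\cdot\tfrac12\sqrt{\pi/p}.$$
By Theorem 6,
$$K(p,\mathbb R)^{2p}\ge\frac{2^{p+1}\sqrt p}{\sqrt\pi\,(p+1)^2},$$
which is at least a positive constant times $2^pp^{-3/2}$. Take logarithms and divide by $2p$. $\square$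

By (1), $C(p,\mathbb Z)\ge\sqrt2\cdot2^{-1/p}$ for $p\ge2$. So Theorem 7 gives the size of the gap between the two constants for large $p$:
$$\frac{C(p,\mathbb Z)}{K(p,\mathbb R)}\ \ge\ p^{3/(4p)}\,e^{-O(1/p)}\qquad(p\to\infty).$$
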